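\title{Small countably compact Hausdorff spaces and the splitting number}

\begin{abstract}
Let $\mu_0$ be the least cardinality of a countably compact Hausdorff space that is not sequentially compact. In ZFC one has $\mathfrak s\le\mu_0\le\mathfrak c$, where $\mathfrak s$ is the splitting number. We show that the equality $\mu_0=\mathfrak s$ is independent of ZFC. It is consistent that $\mathfrak s=\aleph_1<\mu_0=\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$. On the other hand, $\mathfrak s=\mu_0=\aleph_1$ holds after adding uncountably many Cohen reals, and it is consistent with $\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$. For Urysohn, $T_3$ and Tychonoff spaces the corresponding least cardinality is $\mathfrak c$. The main proof converts a space of size $\aleph_1$ into $\aleph_1$ tall ideals on $\omega$ and adds an infinite set that belongs to all of them, either by Cohen forcing or by a Laver--Prikry forcing, while a fixed splitting family of size $\aleph_1$ is preserved.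
\end{abstract}

\section{The problem and the results}\label{sec:intro}

A topological space is \emph{countably compact} if every countable open cover has a finite subcover, and \emph{sequentially compact} if every sequence has a convergent subsequence. Sequentially compact spaces are countably compact, and the converse fails. We ask how many points a Hausdorff counterexample needs. Let
\[
\mu_0=\min\{|X| : X \text{ is countably compact, } T_2 \text{ and not sequentially compact}\}.
\]

A set $S\subseteq\omega$ \emph{splits} an infinite set $A\subseteq\omega$ if both $A\cap S$ and $A\setminus S$ are infinite. The \emph{splitting number} $\mathfrak s$ is the least cardinality of a family $\mathcal S$ of infinite subsets of $\omega$ such that every infinite $A\subseteq\omega$ is split by some member of $\mathcal S$. The link with convergence is visible in the compact space $2^\kappa$. Given a sequence $(x_n)$ in $2^\kappa$, put $S_\xi=\{n:x_n(\xi)=1\}$ for $\xi<\kappa$. The subsequence indexed by $A$ converges if and only if no $S_\xi$ splits $A$, and every family of $\kappa$ subsets of $\omega$ comes from a sequence in this way. So $2^\kappa$ is sequentially compact exactly when $\kappa<\mathfrak s$.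 Thus $\mathfrak s$ counts the open sets that are needed to spoil every subsequence, whereas $\mu_0$ counts points.

In a Hausdorff space with $\kappa$ points, $\kappa$ open sets suffice to separate all pairs of points. This leads to the known inequality $\mathfrak s\le\mu_0$, whose short proof we include in Section~\ref{sec:zfc}. From above, $2^{\mathfrak s}$ has at least $\mathfrak c=2^{\aleph_0}$ points, and a subspace of $\beta\omega$ gives $\mu_0\le\mathfrak c$. If distinct points have neighborhoods with disjoint \emph{closures}, a binary tree of subsequences produces $\mathfrak c$ different cluster points, so $\mathfrak c$ is the exact answer for such spaces. In a space that is merely Hausdorff different branches of the tree may share their cluster points, the argument breaks down, and indeed there can be examples of size $\aleph_1=\mathfrak s$ while $\mathfrak c$ is large. Only the lower bound $\mathfrak s$ is left, and it is natural to guess that it is sharp. The following question is posed in \cite{SCvsCC}.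

\begin{quote}
\textbf{Problem.} Is $\mu_0=\mathfrak s$ a theorem of ZFC?
\end{quote}

The answer is no. Let $\mathcal M$ be the ideal of meager subsets of the Cantor space $2^\omega$, and let $\mathrm{add}(\mathcal M)$ be the least size of a family of meager sets whose union is not meager. ``Consistent'' means consistent with ZFC, assuming that ZFC is consistent.

\begin{theorem}\label{thm:A}
It is consistent that $\mathfrak s=\aleph_1<\mu_0=\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{enumerate}
\item[(i)] After adding $\lambda\ge\omega_1$ Cohen reals to any model, $\mathfrak s=\mu_0=\aleph_1$. So $\mathfrak s=\mu_0<\mathfrak c$ is consistent with $\mathfrak c$ arbitrarily large.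
\item[(ii)] It is consistent that $\mathfrak s=\mu_0=\aleph_1<\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$.
\end{enumerate}
\end{theorem}

A space is \emph{Urysohn} (or $T_{2\frac12}$) if distinct points have neighborhoods with disjoint closures, and $T_3$ if it is regular and Hausdorff. Tychonoff spaces are $T_3$, and $T_3$ spaces are Urysohn.

\begin{theorem}[ZFC]\label{thm:C}
Always $\mathfrak s\le\mu_0\le\mathfrak c$. If $T_2$ is replaced by Urysohn, $T_3$ or Tychonoff in the definition of $\mu_0$, the least cardinality is exactly $\mathfrak c$.
\end{theorem}

By Theorem~\ref{thm:A} the equality $\mu_0=\mathfrak s$ is not provable. It is not refutable either: it holds in the models of Theorem~\ref{thm:B}, and it holds under CH, because $\aleph_1\le\mathfrak s\le\mu_0\le\mathfrak c$. So it is independent of ZFC. Theorems~\ref{thm:A} and~\ref{thm:B}(ii) together show that even the hypothesis $\mathfrak s=\aleph_1<\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$ does not decide whether $\mu_0=\mathfrak s$ or $\mu_0=\mathfrak c$. We do not settle which gaps larger than $\aleph_1<\aleph_2$ are possible.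

Section~\ref{sec:zfc} proves Theorem~\ref{thm:C} and replaces spaces by combinatorial objects called systems. Section~\ref{sec:cohen} recalls the forcing facts that we use and proves Theorem~\ref{thm:B}(i). Section~\ref{sec:idea} shows the idea of Theorem~\ref{thm:A} in a model case without forcing. Sections~\ref{sec:robust}--\ref{sec:destroy} develop the single step of the iteration, and Section~\ref{sec:iteration} proves Theorems~\ref{thm:A} and~\ref{thm:B}(ii).

\medskip
\noindent\textbf{Notation.} A natural number $k$ is the set $\{0,\dots,k-1\}$. We write $[C]^\omega$ for the countably infinite subsets of $C$, $[C]^{<\omega}$ for the finite subsets and $[C]^2$ for the two-element subsets. We write $Y\subseteq^*Z$ if $Y\setminus Z$ is finite. A \emph{pseudointersection} of a family of sets is an infinite $A$ with $A\subseteq^*Z$ for every $Z$ in the family; a decreasing sequence $A_0\supseteq A_1\supseteq\cdots$ of infinite sets has one, obtained by picking distinct points $a_n\in A_n$. For a finite sequence $s$, the sequence $s^\frown n$ is $s$ extended by $n$.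

\section{Bounds in ZFC, and systems}\label{sec:zfc}

\subsection*{Cluster points}
Let $(x_n)$ be a sequence in a space $X$ and let $A\subseteq\omega$ be infinite. A point $p$ is a \emph{cluster point along $A$} if every neighborhood of $p$ contains $x_n$ for infinitely many $n\in A$. A point $p$ is an \emph{accumulation point} of a set $Y\subseteq X$ if every neighborhood of $p$ contains infinitely many points of $Y$.

\begin{lemma}\label{lem:two}
Let $X$ be countably compact and let $(x_n)$ be a sequence in $X$ without convergent subsequences. Along every infinite $A\subseteq\omega$ there are at least two cluster points.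
\end{lemma}

\begin{proof}
In a countably compact space a decreasing sequence of nonempty closed sets has nonempty intersection, and every point of $\bigcap_m\overline{\{x_n:n\in A\setminus m\}}$ is a cluster point along $A$. So there is a cluster point $p$ along $A$. The subsequence indexed by $A$ does not converge to $p$, so there is an open $O\ni p$ with $B=\{n\in A:x_n\notin O\}$ infinite. A cluster point $q$ along $B$ is a cluster point along $A$, and $q\notin O$ because $O$ contains no $x_n$ with $n\in B$.
\end{proof}

\begin{lemma}\label{lem:criterion}
\begin{enumerate}
\item[(a)] If every countably infinite subset of $X$ has an accumulation point, then $X$ is countably compact.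
\item[(b)] If $X$ is infinite and Hausdorff and every countably infinite subset of $X$ has at least two accumulation points, then no injective sequence in $X$ converges, and $X$ is not sequentially compact.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $(O_n)$ be an open cover without finite subcover and pick $y_n\notin O_0\cup\dots\cup O_n$. Each $O_m$ contains $y_n$ only for $n<m$. Hence $\{y_n:n<\omega\}$ is infinite and has no accumulation point.

(b) Suppose that an injective sequence $(y_n)$ converges to $z$. Let $p\ne z$ be an accumulation point of its range, and take disjoint open sets $O\ni p$, $O'\ni z$. Then $O'$ contains all but finitely many $y_n$, so $O$ contains only finitely many, a contradiction. Subsequences of an injective sequence are injective.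
\end{proof}

\subsection*{Systems}
To control spaces by forcing we keep only the traces on one bad sequence of open sets that separate pairs of points. An \emph{ideal} on $\omega$ is a family of subsets of $\omega$ that contains the finite sets and is closed under subsets and finite unions; we allow $\omega$ itself to be a member. An ideal $J$ is \emph{tall} if every infinite subset of $\omega$ has an infinite subset in $J$.

Let $\kappa$ be an infinite cardinal and let $(U_{pq})_{p\ne q<\kappa}$ be a matrix of subsets of $\omega$. For $p<\kappa$ let $J_p$ be the ideal generated by the sets $\omega\setminus U_{pq}$, $q\ne p$. Thus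
\begin{equation}\label{eq:Jp}
A\in J_p\iff A\cap\bigcap_{q\in e}U_{pq}\text{ is finite for some finite }e\subseteq\kappa\setminus\{p\},
\end{equation}
where the intersection over $e=\emptyset$ is $\omega$.

\begin{definition}\label{def:system}
The matrix $(U_{pq})_{p\ne q<\kappa}$ is a \emph{$\kappa$-system} if
\begin{enumerate}
\item[(S1)] $U_{pq}\cap U_{qp}=\emptyset$ for $p\ne q$;
\item[(S2)] every $J_p$ is tall;
\item[(S3)] no infinite set lies in $\bigcap_{p<\kappa}J_p$.
\end{enumerate}
A \emph{system} is an $\omega_1$-system.
\end{definition}

Condition (S2) says that for every $p$ and every infinite $A$ there is $q\ne p$ with $A\setminus U_{pq}$ infinite. Indeed, such a set $A\setminus U_{pq}$ is an infinite subset of $A$ in $J_p$; conversely, an infinite subset of $A$ in $J_p$ is almost covered by finitely many sets $\omega\setminus U_{pq}$, and one of them contains infinitely many of its points. The three conditions are the traces of the Hausdorff property, of the lack of convergent subsequences, and of countable compactness.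

\begin{lemma}\label{lem:system}
If there is a countably compact $T_2$ space of size $\kappa$ that is not sequentially compact, then $\kappa$ is infinite and there is a $\kappa$-system. More precisely, if the space has underlying set $\kappa$, the sequence $(x_n)$ has no convergent subsequence, and $O_{pq}\ni p$, $O_{qp}\ni q$ are disjoint open sets for $p\ne q$, then the sets $U_{pq}=\{n:x_n\in O_{pq}\}$ form a $\kappa$-system.
\end{lemma}

\begin{proof}
Finite spaces are sequentially compact, so $\kappa$ is infinite. (S1) holds since $O_{pq}\cap O_{qp}=\emptyset$. Let $A$ be infinite. For (S2), given $p$, Lemma~\ref{lem:two} yields a cluster point $q\ne p$ along $A$. Then $A\cap U_{qp}$ is infinite and disjoint from $U_{pq}$, so $A\setminus U_{pq}$ is infinite. For (S3), let $p$ be a cluster point along $A$. For finite $e\subseteq\kappa\setminus\{p\}$ the set $\bigcap_{q\in e}O_{pq}$ is a neighborhood of $p$, so $A\cap\bigcap_{q\in e}U_{pq}$ is infinite, and $A\notin J_p$ by \eqref{eq:Jp}.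
\end{proof}

\begin{lemma}\label{lem:lower}
$\aleph_1\le\mathfrak s\le\mu_0$.
\end{lemma}

\begin{proof}
Given sets $S_n$ $(n<\omega)$, choose infinite $A_0\supseteq A_1\supseteq\cdots$ with $A_n\subseteq S_n$ or $A_n\cap S_n=\emptyset$. A pseudointersection of $(A_n)$ is split by no $S_n$. Hence $\aleph_1\le\mathfrak s$.

By Lemma~\ref{lem:system} it remains to show that the $\kappa$ many entries of a $\kappa$-system form a splitting family. Let $A$ be infinite. By (S3) there is $p$ with $A\notin J_p$, so $A\cap U_{pq}$ is infinite for all $q\ne p$. By (S2) there is $q\ne p$ with $A\setminus U_{pq}$ infinite. This $U_{pq}$ splits $A$.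
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
The inequality $\mathfrak s\le\mu_0$ is in Lemma~\ref{lem:lower}.

\emph{A Tychonoff example of size at most $\mathfrak c$.} Recall that $\beta\omega$ is a compact Hausdorff space containing $\omega$ in which disjoint subsets of $\omega$ have disjoint closures. Its subspaces are Tychonoff, and by compactness each infinite subset has an accumulation point. Let $X_0=\omega$. Given $X_\xi$ of size at most $\mathfrak c$, add to it one accumulation point of each of its at most $\mathfrak c^{\aleph_0}=\mathfrak c$ countably infinite subsets to obtain $X_{\xi+1}$. Take unions at limit stages, and let $X=\bigcup_{\xi<\omega_1}X_\xi$. Then $|X|\le\mathfrak c$. A countably infinite subset of $X$ lies in some $X_\xi$ and has an accumulation point in $X_{\xi+1}$, so $X$ is countably compact by Lemma~\ref{lem:criterion}(a). The sequence $(n)_{n<\omega}$ has no convergent subsequence: for $n_0<n_1<\cdots$ a limit of $(n_k)$ would lie in the disjoint closures of $\{n_{2k}:k<\omega\}$ and $\{n_{2k+1}:k<\omega\}$. This gives the upper bound $\mathfrak c$ for $\mu_0$ and for the three smaller classes.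

\emph{Urysohn examples have size at least $\mathfrak c$.} Let $X$ be countably compact and Urysohn, and let $(x_n)$ have no convergent subsequence. For $B\subseteq\omega$ put $F(B)=\overline{\{x_n:n\in B\}}$. We define infinite sets $B_\sigma$ for $\sigma\in2^{<\omega}$, with $B_\emptyset=\omega$. Given $B_\sigma$, take two cluster points $p_0\ne p_1$ along $B_\sigma$ by Lemma~\ref{lem:two}, take neighborhoods $O_0\ni p_0$, $O_1\ni p_1$ with disjoint closures, and let $B_{\sigma^\frown i}=\{n\in B_\sigma:x_n\in O_i\}$. These sets are infinite, and $F(B_{\sigma^\frown0})\cap F(B_{\sigma^\frown1})=\emptyset$. For $g\in2^\omega$ choose $z_g\in\bigcap_mF(B_{g\restriction m})$ by countable compactness. If $g\ne g'$ and $\sigma$ is their longest common initial segment, then one of $z_g,z_{g'}$ lies in $F(B_{\sigma^\frown0})$ and the other in $F(B_{\sigma^\frown1})$. So the points $z_g$ are pairwise distinct, and $|X|\ge\mathfrak c$. Since Tychonoff and $T_3$ spaces are Urysohn, the minimum is $\mathfrak c$ in each class.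
\end{proof}

The Urysohn property was used once, to make $F(B_{\sigma^\frown0})$ and $F(B_{\sigma^\frown1})$ disjoint. In the space of the next section, the closures of any two countably infinite sets meet.

\section{Forcing background, and a small space from Cohen reals}\label{sec:cohen}

\subsection*{Background}
Models are transitive models of ZFC, and forcing is treated in the usual way; $u\le v$ means that $u$ extends $v$. We use the following standard facts.

\begin{enumerate}
\item[(F1)] \emph{Chain condition.} A poset is ccc if its antichains are countable; ccc forcing preserves cardinals. A poset is $\sigma$-centered if it is a countable union of sets in which finitely many elements always have a common extension; such a poset is ccc.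
\item[(F2)] \emph{Nice names.} If $P$ is ccc and $Z$ is a set in the ground model, every subset of $Z$ in the extension has a name given by one countable antichain for each $z\in Z$. It mentions at most $|Z|\cdot\aleph_0$ conditions. If $P$ has a dense subset of size $\mu$, the antichains can be taken inside it, so $(\mu^{\aleph_0})^{|Z|}$ names suffice.
\item[(F3)] \emph{Names for infinite sets.} An infinite $B\subseteq\omega$ in a generic extension has a name $\dot B$ such that \emph{every} condition forces that $\dot B$ is an infinite subset of $\omega$: take any name and a condition $u$ in the generic filter forcing this, and let $\dot B$ be interpreted as $\omega$ when $u$ is not in the generic filter. All names $\dot B$ below are of this kind.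
\item[(F4)] \emph{Cohen forcing.} $\mathrm{Fn}(I,2)$ is the ccc poset of finite partial functions from $I$ to $2$; up to isomorphism it depends only on $|I|$. Adding $\lambda$ Cohen reals means forcing with $\mathrm{Fn}(I,2)$ for $|I|=\lambda$, and it makes $\mathfrak c\ge\lambda$. If $c:I\to2$ is generic over $V$ and $I_0\subseteq I$ is in $V$, then $c\restriction(I\setminus I_0)$ is generic for $\mathrm{Fn}(I\setminus I_0,2)$ over $V[c\restriction I_0]$.
\item[(F5)] \emph{Finite support \textup{(}FS\textup{)} iterations.} A condition of $P_\delta$ is a function $u$ on $\delta$, trivial outside a finite support, with $u\restriction\beta\Vdash u(\beta)\in\dot Q_\beta$. We regard $P_\alpha$ as a subset of $P_\delta$ for $\alpha\le\delta$. If $H$ is $P_\delta$-generic over $V$, then $H_\alpha=H\cap P_\alpha$ is $P_\alpha$-generic; we write $V_\alpha=V[H_\alpha]$, and $V_{\alpha+1}$ is a generic extension of $V_\alpha$ by $Q_\alpha$. If $v\in P_\delta$, $w\in P_\alpha$ and $w\le v\restriction\alpha$, then $w$ followed by $v\restriction[\alpha,\delta)$ is a common extension of $w$ and $v$. An FS iteration of ccc posets is ccc. A nice $P_\delta$-name that mentions only conditions in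 $P_\alpha$ has its value in $V_\alpha$.
\item[(F6)] \emph{Stationary sets.} A subset of $\omega_1$ is stationary if it meets every club (closed unbounded set). The nonstationary sets form a $\sigma$-ideal that contains all countable sets but not $\omega_1$; so if a stationary set is covered by countably many sets, one of them is stationary. Fodor's lemma says that a function $g$ on a stationary set with $g(\xi)<\xi$ is constant on a stationary subset. If $M\subseteq M'$ have the same $\omega_1$, a club of $M$ is a club of $M'$. Hence a set that is nonstationary in $M$ is nonstationary in $M'$, and a set in $M$ that is stationary in $M'$ is stationary in $M$.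
\end{enumerate}

Fodor's lemma enters only through the following consequence.

\begin{lemma}\label{lem:fodor}
Let $\Gamma\subseteq\omega_1$ be stationary and let $E_\xi\subseteq\omega_1$ be finite for $\xi\in\Gamma$. There are a finite $E$ and a stationary $\Gamma'\subseteq\Gamma$ with $E_\xi\cap\xi=E$ for all $\xi\in\Gamma'$.
\end{lemma}

\begin{proof}
The map $\xi\mapsto\max(\{0\}\cup(E_\xi\cap\xi))$ sends each $\xi\in\Gamma\setminus\{0\}$ below $\xi$, so it has a constant value $\zeta$ on a stationary subset of $\Gamma$. On this subset $E_\xi\cap\xi$ ranges over the countable set $[\zeta+1]^{<\omega}$, so it is constant on a stationary subset.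
\end{proof}

\subsection*{The space $X_c$}
We want a Hausdorff topology on $\omega_1$ in which infinite sets have many accumulation points. For each pair $p<q$ we must choose disjoint open sets around $p$ and $q$, and we let a generic coloring distribute the points below $q$ between the two. Let $c:[\omega_1]^2\times\omega_1\to2$. For $p<q<\omega_1$ put
\begin{align*}
O_{pq}&=\{p\}\cup\{x<q:x\ne p,\ c(\{p,q\},x)=0\},\\
O_{qp}&=\{q\}\cup\{x<q:x\ne p,\ c(\{p,q\},x)=1\}.
\end{align*}
Let $X_c$ be $\omega_1$ with the topology that has $\{O_{ab}:a\ne b\}$ as a subbase. Since $p\in O_{pq}$, $q\in O_{qp}$ and $O_{pq}\cap O_{qp}=\emptyset$, the space $X_c$ is Hausdorff for every $c$. Note that $O_{ab}\subseteq\max\{a,b\}+1$.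

\begin{lemma}\label{lem:cohenspace}
Let $c$ be generic over $V$ for $\mathrm{Fn}([\omega_1]^2\times\omega_1,2)$. In $V[c]$, if $A\subseteq\omega_1$ is countably infinite, then all but countably many points of $X_c$ are accumulation points of $A$.
\end{lemma}

\begin{proof}
The set $A$ is bounded in $\omega_1$, so by (F2) it has a name that mentions only countably many conditions. Hence there is $\delta<\omega_1$ with $A\subseteq\delta$ and $A\in V'=V[c\restriction I_0]$, where $I_0=[\delta]^2\times\delta$. We show that every $p\ge\delta$ is an accumulation point of $A$.

Let $p\in\bigcap_{j<l}O_{a_jb_j}$ with distinct ordered pairs $(a_j,b_j)$. The unordered pairs $\{a_j,b_j\}$ are distinct too, because $O_{ab}\cap O_{ba}=\emptyset$. From $p\in O_{a_jb_j}$ we get $\max\{a_j,b_j\}\ge p\ge\delta$, so $\{a_j,b_j\}\notin[\delta]^2$. Let $A'$ be $A$ without the points $a_j,b_j$, and let $i_j=0$ if $a_j<b_j$ and $i_j=1$ otherwise. For $x\in A'$ we have $x<\delta\le\max\{a_j,b_j\}$, so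
\[
x\in O_{a_jb_j}\iff c(\{a_j,b_j\},x)=i_j .
\]
The coordinates $(\{a_j,b_j\},x)$, for $j<l$ and $x\in A'$, are pairwise distinct and lie outside $I_0$. Work in $V'$ with the poset of finite partial functions on the complement of $I_0$. Given a condition $u$ and a finite set $K$, pick $x\in A'\setminus K$ such that no $(\{a_j,b_j\},x)$ is in the domain of $u$, and extend $u$ by the values $i_j$ at these $l$ coordinates. This shows that a dense set of conditions puts a point of $A'\setminus K$ into $\bigcap_{j<l}O_{a_jb_j}$. The dense set belongs to $V'$ because $A$ does, so by (F4) the set $A\cap\bigcap_{j<l}O_{a_jb_j}$ is contained in no finite $K$.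
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
For $\lambda\ge\omega_1$, an index set of size $\lambda$ is the disjoint union of a set of size $\lambda$ and a copy of $[\omega_1]^2\times\omega_1$. By (F4) the extension has the form $V[c]$, where $V$ is an intermediate model and $c$ is generic over $V$ as in Lemma~\ref{lem:cohenspace}. By Lemmas~\ref{lem:cohenspace} and~\ref{lem:criterion}, $X_c$ is countably compact and not sequentially compact in $V[c]$. Thus $\aleph_1\le\mathfrak s\le\mu_0\le|X_c|=\aleph_1$. For $\lambda\ge\aleph_2$ we have $\mathfrak c\ge\lambda>\aleph_1$ in the extension.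
\end{proof}

\section{The idea of Theorem~\ref{thm:A}}\label{sec:idea}

By Lemma~\ref{lem:system} we need a model with $\mathfrak s=\aleph_1$ and without systems. We start from CH and iterate ccc forcing $\omega_2$ times, destroying one candidate at each step. To destroy a system means to add an infinite set $A\in\bigcap_pJ_p$. The next lemma says that a system of the final model is recognized as a system when it first appears, and that a destroyed system stays destroyed. In any larger model, $J_p$ denotes the ideal generated there by the same sets.

\begin{lemma}\label{lem:reflection}
Let $M\subseteq M'$ be models with the same $\omega_1$, and let $(U_{pq})_{p\ne q<\omega_1}\in M$. If the matrix is a system in $M'$, it is a system in $M$. If in $M$ some infinite $A$ lies in $\bigcap_pJ_p$, the matrix is not a system in $M'$.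
\end{lemma}

\begin{proof}
Fix an infinite $A\in M$. The statements (S1), ``$A\in J_p$'' in the form \eqref{eq:Jp}, and ``$A\setminus U_{pq}$ is infinite for some $q\ne p$'' quantify only over elements and finite subsets of $\omega_1$ and $\omega$. They have the same truth value in $M$ and $M'$.
\end{proof}

\subsection*{The difficulty}
Countably many tall ideals $J_0,J_1,\dots$ always have an infinite set in common: choose infinite $A_0\supseteq A_1\supseteq\cdots$ with $A_n\in J_n$ and take a pseudointersection. For $\aleph_1$ ideals one would choose $I_p\in J_p$ for $p<\omega_1$ with infinite finite intersections, let $G$ be the filter generated by these sets and the cofinite sets, and force a pseudointersection $A$ of $G$. Such an $A$ is not split by any $S$ with $S\in G$ or $\omega\setminus S\in G$. If $G$ happens to be an ultrafilter, no set from the ground model splits $A$, and an iteration of such steps makes $\mathfrak s$ grow. So we fix a sequence $\vec S=(S_\xi)_{\xi<\omega_1}$ of subsets of $\omega$ that is to witness $\mathfrak s=\aleph_1$ in the end, and we must choose $G$ so that it leaves most $S_\xi$ undecided. The property of $\vec S$ that we carry along is the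 following.

\begin{definition}\label{def:clubsplitting}
The sequence $\vec S$ is \emph{club-splitting} in a model $M$ if for every infinite $B\subseteq\omega$ in $M$ the set of $\xi$ such that $S_\xi$ does not split $B$ is nonstationary in $M$.
\end{definition}

To keep $S_\xi$ undecided, each later set $I_p$ must meet both halves, inside and outside $S_\xi$, of each finite intersection of earlier sets. These are countably many demands, and tallness meets only one demand at a time. This suggests the next notion.

\begin{definition}\label{def:hitting}
Let $C\subseteq\omega$ be infinite. An ideal $J$ is \emph{$\omega$-hitting on $C$} if for every countable $\mathcal D\subseteq[C]^\omega$ there is $I\in J$ with $I\cap D$ infinite for all $D\in\mathcal D$.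
\end{definition}

\begin{example}\label{ex:hitting}
Countably many infinite sets $D_0,D_1,\dots$ are split by a single set $S$: list the $D_n$ so that each occurs infinitely often, pick two new points from each set in the list, and put the first one into $S$. Consequently a maximal proper ideal $J$ is $\omega$-hitting on every $C$, since one of $S$, $\omega\setminus S$ is in $J$. On the other hand, identify $\omega$ with $\mathbb Q$ and let $J$ be the ideal of nowhere dense sets. It is tall, since an infinite set contains a strictly monotone sequence. It is not $\omega$-hitting on $\mathbb Q$, since each member misses an interval with rational endpoints. It is $\omega$-hitting on every infinite $C\in J$.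
\end{example}

\subsection*{The model case}
Let $\vec S$ be club-splitting and let $J_p$ $(p<\omega_1)$ be ideals that are $\omega$-hitting on $\omega$. For finite $E\subseteq\omega_1$ write $I_E=\bigcap_{\zeta\in E}I_\zeta$, with $I_\emptyset=\omega$. Choose $I_p\in J_p$ recursively so that $I_p$ has infinite intersection with every infinite set among
\[
I_E,\qquad I_E\cap S_\xi,\qquad I_E\setminus S_\xi\qquad(E\in[p]^{<\omega},\ \xi\le p).
\]
All $I_E$ are infinite, by induction on $|E|$. Let $G$ be the filter of all $U$ with $I_E\subseteq^*U$ for some $E$. We claim that
\[
\Gamma=\{\xi: S_\xi\in G\text{ or }\omega\setminus S_\xi\in G\}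
\]
is nonstationary. For $\xi\in\Gamma$ there are $O_\xi\in\{S_\xi,\omega\setminus S_\xi\}$ and a finite $E_\xi$ with $I_{E_\xi}\cap O_\xi$ finite. The indices in $E_\xi$ are of two kinds. Those from $\xi$ on are harmless, since the corresponding sets were chosen with $S_\xi$ in view. Those below $\xi$ were chosen blindly. Suppose that $\Gamma$ is stationary. By Lemma~\ref{lem:fodor} the blind part $E_\xi\cap\xi$ equals a single $E$ for stationarily many $\xi\in\Gamma$. As $\vec S$ is club-splitting, one of these $S_\xi$ splits $I_E$, so $I_E\cap O_\xi$ is infinite. If $p_1<\dots<p_l$ are the elements of $E_\xi\setminus\xi$, then $I_{E\cup\{p_1\}}\cap O_\xi$ is infinite by the choice of $I_{p_1}$, next $I_{E\cup\{p_1,p_2\}}\cap O_\xi$ is infinite by the choice of $I_{p_2}$, and after $l$ steps $I_{E_\xi}\cap O_\xi$ is infinite, a contradiction.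

The argument explains the word ``club''. Nothing in the construction prevents $I_\zeta\subseteq S_{\zeta+1}$, so $\Gamma$ is not shown to be countable; and Lemma~\ref{lem:fodor} fails for uncountable $\Gamma$, as $E_{\zeta+1}=\{\zeta\}$ shows.

Three things remain to be done. The generic set $A$ is not the only new infinite set, and $\vec S$ must split all of them; Section~\ref{sec:laver} shows that for Laver--Prikry forcing every threat comes from a ground-model function $f$ on a $G$-positive set, the model case being $f=\mathrm{id}$. The ideals of a system need not be $\omega$-hitting; Section~\ref{sec:destroy} shows that if they are nowhere simultaneously $\omega$-hitting, then (S1) lets a Cohen real destroy the system. Finally, club-splitting must survive limit stages, which we treat first.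

\section{Robust sequences}\label{sec:robust}

Both Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(ii) need a preservation theorem, the first for $\vec S$ and the second for the space $X_c$. One notion covers both. Let $\vec{\mathcal O}=(\mathcal O_\xi)_{\xi<\omega_1}$ be a fixed sequence of nonempty families of subsets of $\omega$. For infinite $B\subseteq\omega$ let
\[
\mathrm{bad}(B)=\{\xi<\omega_1: B\cap O\text{ is finite for some }O\in\mathcal O_\xi\}.
\]
This set is the same in all models that contain $\vec{\mathcal O}$ and $B$.

\begin{definition}\label{def:robust}
The sequence $\vec{\mathcal O}$ is \emph{robust} in a model $M\ni\vec{\mathcal O}$ if $\mathrm{bad}(B)$ is nonstationary in $M$ for every infinite $B\subseteq\omega$ in $M$. A poset \emph{preserves robustness of $\vec{\mathcal O}$} if $\vec{\mathcal O}$ is robust in all its generic extensions.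
\end{definition}

For $\mathcal O_\xi=\{S_\xi,\omega\setminus S_\xi\}$, the set $\mathrm{bad}(B)$ consists of the $\xi$ such that $S_\xi$ does not split $B$, and robust means club-splitting. If $\mathcal O_\xi$ is the family of traces on a countable set of the basic neighborhoods of the point $\xi$ in a space on $\omega_1$, then $\mathrm{bad}(B)$ consists of the points that are not accumulation points of $B$.

All preservation proofs follow one pattern. If $\mathrm{bad}(\dot B)$ is stationary in the extension, we use the $\sigma$-ideal property to fix countably much information about the conditions that force $\xi\in\mathrm{bad}(\dot B)$. This gives a stationary set $\Gamma$ in the smaller model. We then look in the smaller model for an infinite set $B^*$ of possible elements of $\dot B$ with $\Gamma\subseteq\mathrm{bad}(B^*)$.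

\begin{lemma}\label{lem:countable}
If $\vec{\mathcal O}$ is robust in $M$ and $Q\in M$ is a countable poset, then $Q$ preserves robustness of $\vec{\mathcal O}$.
\end{lemma}

\begin{proof}
Suppose that $\mathrm{bad}(B)$ is stationary in an extension, $B$ the value of $\dot B$. For $u\in Q$ and $k<\omega$ let $\Gamma_{u,k}=\{\xi:\exists O\in\mathcal O_\xi\ \ u\Vdash\dot B\cap O\subseteq k\}\in M$. Each $\xi\in\mathrm{bad}(B)$ lies in some $\Gamma_{u,k}$. There are countably many pairs $(u,k)$, so some $\Gamma_{u,k}$ is stationary in the extension, hence in $M$ by (F6). Let $B^*=\{b:\exists v\le u\ \ v\Vdash b\in\dot B\}\in M$. It is infinite, since $u\Vdash\dot B\subseteq B^*$. If $O$ witnesses $\xi\in\Gamma_{u,k}$, then $B^*\cap O\subseteq k$. So $\Gamma_{u,k}\subseteq\mathrm{bad}(B^*)$, which is nonstationary in $M$, a contradiction.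
\end{proof}

\begin{lemma}\label{lem:limit}
Let $P_\delta$ be an FS iteration of ccc posets over $V$, of limit length $\delta$, let $H$ be $P_\delta$-generic, and let $\vec{\mathcal O}\in V$ be robust in $V_\alpha$ for all $\alpha<\delta$. Then $\vec{\mathcal O}$ is robust in $V_\delta$.
\end{lemma}

\begin{proof}
Let $B\in V_\delta$ be infinite. If $\mathrm{cf}(\delta)>\omega$, a nice name for $B$ mentions countably many conditions, whose supports are bounded below $\delta$. So $B\in V_\alpha$ for some $\alpha<\delta$, and $\mathrm{bad}(B)$ is nonstationary in $V_\alpha$, hence in $V_\delta$.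

Now let $\delta=\sup_n\delta_n$ with $\delta_0<\delta_1<\cdots<\delta$, let $\dot B$ be a name for $B$, and suppose that $\mathrm{bad}(B)$ is stationary in $V_\delta$. Put
\[
\Gamma_{n,k}=\{\xi:\exists u\in H_{\delta_n}\ \exists O\in\mathcal O_\xi\ \ u\Vdash_{P_\delta}\dot B\cap O\subseteq k\}\in V_{\delta_n}.
\]
For $\xi\in\mathrm{bad}(B)$ there are $u\in H$, $O\in\mathcal O_\xi$ and $k$ with $u\Vdash\dot B\cap O\subseteq k$, and $u\in P_{\delta_n}$ for some $n$ because its support is finite. So the sets $\Gamma_{n,k}$ cover $\mathrm{bad}(B)$, and one of them, say $\Gamma=\Gamma_{n,k}$, is stationary in $V_\delta$, hence in $V_{\delta_n}$.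

For every $m$ there are $v\in P_\delta$ and $b\ge m$ with $v\restriction\delta_n\in H_{\delta_n}$ and $v\Vdash b\in\dot B$; one finds such $v$ in $H$, since $B$ is infinite. This statement refers only to $H_{\delta_n}$ and the forcing relation of $V$, so in $V_{\delta_n}$ we can choose such $v_m,b_m$ for all $m$. The set $B^*=\{b_m:m<\omega\}\in V_{\delta_n}$ is infinite. Let $u,O$ witness $\xi\in\Gamma$. The conditions $u$ and $v_m\restriction\delta_n$ lie in the filter $H_{\delta_n}$, so they have a common extension in $P_{\delta_n}$, and by (F5) $u$ and $v_m$ have a common extension in $P_\delta$. It forces both $b_m\in\dot B$ and $\dot B\cap O\subseteq k$, so $b_m\notin O\setminus k$. Thus $B^*\cap O\subseteq k$, and $\Gamma\subseteq\mathrm{bad}(B^*)$, which is nonstationary in $V_{\delta_n}$. This is a contradiction.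
\end{proof}

\section{Laver--Prikry forcing}\label{sec:laver}

Let $C\subseteq\omega$ be infinite and let $G$ be a proper filter on $C$ that contains all cofinite subsets of $C$. Let
\[
G^+=\{Y\subseteq C: Y\cap U\ne\emptyset\text{ for all }U\in G\}
\]
be the family of \emph{$G$-positive} sets. Members of $G$ are positive, and positive sets are infinite. We use three rules. If $Y\subseteq C$ and $Y\notin G^+$, then $C\setminus Y\in G$, as it contains a member of $G$. If $Y\in G^+$ and $U\in G$, then $Y\cap U\in G^+$. If a positive set is a finite union, one of the pieces is positive, since otherwise the intersection of their complements is a member of $G$ that misses it.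

The poset $\mathbb L_G$ consists of the trees $T\subseteq C^{<\omega}$ with a node $t$, the \emph{stem}, such that every node of $T$ is comparable with $t$ and
\[
\mathrm{succ}_T(s)=\{n:s^\frown n\in T\}\in G\quad\text{for all }s\in T\text{ with }s\supseteq t .
\]
The order is inclusion. If $T'\le T$, the stem of $T'$ is a node of $T$ that extends the stem of $T$. If $s\in T$ extends the stem of $T$, the tree $T_{[s]}$ of all nodes of $T$ comparable with $s$ is an extension of $T$ with stem $s$. The \emph{generic real} $x$ is the union of the stems of the conditions in the generic filter. It is a branch through every such condition $T$: another condition $T'$ of the filter has a common extension with $T$, whose stem lies in $T$ and extends the stem of $T'$.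

\begin{lemma}\label{lem:LG}
The poset $\mathbb L_G$ is $\sigma$-centered and has size at most $\mathfrak c$. The generic real is an element of $C^\omega$, and its range $A$ is infinite with $A\subseteq^*U$ for every $U\in G$.
\end{lemma}

\begin{proof}
The intersection of finitely many conditions with stem $t$ is a condition with stem $t$, and there are countably many stems. Conditions are subsets of the countable set $C^{<\omega}$. Given $T$ with stem $t$ and given $m$, pick $n\in\mathrm{succ}_T(t)$ with $n\ge m$; then $T_{[t^\frown n]}$ has a longer stem and forces $n\in A$. So $x\in C^\omega$ and $A$ is infinite. Given $U\in G$, the nodes $s\in T$ with $s(j)\in U$ for all $j$ with $|t|\le j<|s|$ form a condition below $T$, with successor sets $\mathrm{succ}_T(s)\cap U\in G$, and it forces $x(j)\in U$ for $j\ge|t|$.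
\end{proof}

The poset is uncountable, so the proof of Lemma~\ref{lem:countable} can fix only the stem and not the condition. The set of possible elements of $\dot B$ must then be defined from a stem alone. Say that $s\in C^{<\omega}$ \emph{favors} a statement $\varphi$ if no condition with stem $s$ forces $\neg\varphi$. If $s$ favors $\varphi$, every condition with stem $s$ has an extension forcing $\varphi$. If some condition with stem $s$ forces $\varphi$, then $s$ favors $\varphi$, because conditions with the same stem are compatible. It may happen that the stem $t$ favors $b\in\dot B$ for finitely many $b$ only. The next lemma then locates a node at which a further element of $\dot B$ is read off from the next value of the generic real by a ground-model function $f$.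

\begin{lemma}\label{lem:key}
Let $\vec{\mathcal O}$ be robust in $M$, let $G\in M$, and suppose that $\vec{\mathcal O}$ is not robust in some generic extension of $M$ by $\mathbb L_G$. Then in $M$ there are $Y\in G^+$, a function $f:Y\to\omega$, a stationary set $\Gamma$, and sets $O_\xi\in\mathcal O_\xi$, $Z_\xi\in G$ for $\xi\in\Gamma$ such that
\begin{enumerate}
\item[(1)] $f[Y']$ is infinite for every $Y'\subseteq Y$ with $Y'\in G^+$;
\item[(2)] $f[Y\cap Z_\xi]\cap O_\xi=\emptyset$ for every $\xi\in\Gamma$.
\end{enumerate}
\end{lemma}

For an ultrafilter $G$ and $\mathcal O_\xi=\{S_\xi,\omega\setminus S_\xi\}$ such objects exist: take $Y=C$, $f=\mathrm{id}$, $\Gamma=\omega_1$, let $O_\xi$ be the member of $\mathcal O_\xi$ whose trace on $C$ is not in $G$, and let $Z_\xi=C\setminus O_\xi$.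

\begin{proof}
Let $\dot B$ name an infinite set whose bad set is stationary in the extension.

\emph{Step 1: fixing a stem.} For each $\xi$ in this bad set there are a condition $T$ in the generic filter, $O\in\mathcal O_\xi$ and $k$ with $T\Vdash\dot B\cap O\subseteq k$. There are countably many stems, so for some $t$ and $k$ the set
\[
\Gamma_0=\{\xi:\text{there are }T_\xi\text{ with stem }t\text{ and }O_\xi\in\mathcal O_\xi\text{ with }T_\xi\Vdash\dot B\cap O_\xi\subseteq k\}\in M
\]
is stationary in the extension, hence in $M$. From now on we work in $M$ and fix $T_\xi$, $O_\xi$ for $\xi\in\Gamma_0$.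

\emph{Step 2: the set $B_t=\{b: t\text{ favors }b\in\dot B\}$ is finite.} Otherwise $\mathrm{bad}(B_t)$ is nonstationary, and there is $\xi\in\Gamma_0\setminus\mathrm{bad}(B_t)$. Then $B_t\cap O_\xi$ is infinite and contains some $b\ge k$. An extension of $T_\xi$ forces $b\in\dot B$, which contradicts $T_\xi\Vdash\dot B\cap O_\xi\subseteq k$.

Fix $m\ge k$ with $B_t\subseteq m$, let $\dot b$ be a name for $\min(\dot B\setminus m)$, and let
\[
R=\{s\in C^{<\omega}: s\text{ favors }\dot b=b\text{ for some }b<\omega\}.
\]
If $s$ favors $\dot b=b$, then $b\ge m$, because every condition forces $\dot b\ge m$; and $s$ favors $b\in\dot B$, because a condition forcing $b\notin\dot B$ forces $\dot b\ne b$. For $s=t$ this would give $b\in B_t\setminus m=\emptyset$. Hence $t\notin R$.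

\emph{Step 3: for every $\xi\in\Gamma_0$ there is $s_\xi\in T_\xi$ with $s_\xi\supseteq t$, $s_\xi\notin R$ and $\{n\in C:s_\xi{}^\frown n\in R\}\in G^+$.} Suppose not. Then for every $s\in T_\xi\setminus R$ with $s\supseteq t$ the set $\{n\in C:s^\frown n\notin R\}$ is in $G$, and so is its intersection with $\mathrm{succ}_{T_\xi}(s)$. Starting from $t\notin R$ and using these intersections as successor sets, we obtain a condition $T\le T_\xi$ with stem $t$ all of whose nodes $s\supseteq t$ are outside $R$. Some $T'\le T$ forces $\dot b=b$ for some $b$. The stem of $T'$ is in $R$, and it is a node of $T$ extending $t$, a contradiction.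

\emph{Step 4: the objects.} There are countably many nodes, so for some $s$ the set $\Gamma=\{\xi\in\Gamma_0:s_\xi=s\}$ is stationary. Put $Y=\{n\in C:s^\frown n\in R\}\in G^+$ and $Z_\xi=\mathrm{succ}_{T_\xi}(s)\in G$ for $\xi\in\Gamma$. For $n\in Y$ choose $f(n)$ such that $s^\frown n$ favors $\dot b=f(n)$. Then $f(n)\ge m\ge k$.

(1) Suppose that $Y'\subseteq Y$ is positive and $f[Y']$ is finite. Then $f$ has a constant value $b$ on some positive $Y''\subseteq Y'$. If a condition $T$ with stem $s$ forced $\dot b\ne b$, we could take $n\in Y''\cap\mathrm{succ}_T(s)$, and $T_{[s^\frown n]}$ would be a condition with stem $s^\frown n$ forcing $\dot b\ne f(n)$, against the choice of $f(n)$. So $s$ favors $\dot b=b$, which contradicts $s\notin R$.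

(2) Let $\xi\in\Gamma$ and $n\in Y\cap Z_\xi$. The condition $(T_\xi)_{[s^\frown n]}$ has stem $s^\frown n$, so an extension of it forces $\dot b=f(n)$ and hence $f(n)\in\dot B\setminus k$. It also forces $\dot B\cap O_\xi\subseteq k$. Therefore $f(n)\notin O_\xi$.
\end{proof}

Let $\mathrm{Fr}$ be the filter of cofinite subsets of $\omega$; its positive sets are the infinite sets. This filter is countable, so the sets $Z_\xi$ can be made uniform without further work.

\begin{corollary}\label{cor:Fr}
If $\vec{\mathcal O}$ is robust in $M$, then $\mathbb L_{\mathrm{Fr}}$ preserves robustness of $\vec{\mathcal O}$.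
\end{corollary}

\begin{proof}
Otherwise take the objects of Lemma~\ref{lem:key}. For some $h<\omega$ the set $\Gamma'=\{\xi\in\Gamma:\omega\setminus h\subseteq Z_\xi\}$ is stationary. The set $B^*=f[Y\setminus h]$ is infinite by (1), and $B^*\cap O_\xi=\emptyset$ for $\xi\in\Gamma'$ by (2). So $\Gamma'\subseteq\mathrm{bad}(B^*)$, which is nonstationary, a contradiction.
\end{proof}

The proofs in Sections~\ref{sec:robust} and~\ref{sec:laver} use only the $\sigma$-ideal property and the absoluteness in (F6), so they work as well for the ideal of countable subsets of $\omega_1$. Fodor's lemma is needed in the next section, where $G$ has $\aleph_1$ generators.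

\section{Destroying a system}\label{sec:destroy}

\begin{proposition}\label{prop:destroy}
Let $M\models\mathrm{CH}$, let $\vec S\in M$ be club-splitting in $M$, and let $(U_{pq})\in M$ be a system in $M$. There is in $M$ a ccc poset $Q$ with $|Q|\le\aleph_1$ such that in every generic extension by $Q$ the sequence $\vec S$ is club-splitting and some infinite set lies in $\bigcap_pJ_p$.
\end{proposition}

\begin{proof}
Work in $M$, with $\mathcal O_\xi=\{S_\xi,\omega\setminus S_\xi\}$.

\medskip
\noindent\textbf{Case 1: for every infinite $C\subseteq\omega$ there is $p$ such that $J_p$ is not $\omega$-hitting on $C$.}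
Let $C$ be infinite, and take such a $p$ and sets $D_n\in[C]^\omega$ $(n<\omega)$, repetitions allowed, such that every $I\in J_p$ has finite intersection with some $D_n$. By (S2) choose infinite $C_n\subseteq D_n$ with $C_n\in J_p$. Shrinking does not harm the property:
\begin{equation}\label{eq:dagger}
\text{every }I\in J_p\text{ has finite intersection with some }C_n .
\end{equation}
In topological terms each $C_n$ stays away from $p$, while each chosen neighborhood of $p$ almost contains some $C_n$. Since every other point $q$ is separated from $p$, one of the countably many sets $C_n$ stays away from $q$ as well. This is why a countable forcing can handle $\aleph_1$ points.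

Iterating the construction, we obtain infinite sets $C_t$ and ordinals $p_t$ for $t\in\omega^{<\omega}$, with $C_\emptyset=\omega$, such that $(C_{t^\frown n})_{n<\omega}$ arises from $C=C_t$ and $p=p_t$. So $C_{t^\frown n}\subseteq C_t$ and $C_{t^\frown n}\in J_{p_t}$.

\emph{Claim. For all $q<\omega_1$ and $t\in\omega^{<\omega}$ there is $n$ with $C_{t^\frown n}\in J_q$.} If $q=p_t$, every $n$ works. If $q\ne p_t$, apply \eqref{eq:dagger} to $I=\omega\setminus U_{p_tq}\in J_{p_t}$. It gives $n$ with $C_{t^\frown n}\subseteq^*U_{p_tq}$, and $U_{p_tq}\subseteq\omega\setminus U_{qp_t}\in J_q$ by (S1).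

Let $Q=\omega^{<\omega}$, ordered by extension, and let $x\in\omega^\omega$ be generic. In the extension let $A$ be a pseudointersection of the decreasing sequence $(C_{x\restriction m})_{m<\omega}$. By the Claim, $\{t:C_t\in J_q\}$ is dense for every $q$. So some $C_{x\restriction m}$ is in $J_q$, and $A\in J_q$. The poset is countable, so it is ccc and preserves club-splitting by Lemma~\ref{lem:countable}.

\medskip
\noindent\textbf{Case 2: there is an infinite $C\subseteq\omega$ such that every $J_p$ is $\omega$-hitting on $C$.}
We repeat the model case, now guarding against all pairs $(Y,f)$ that Lemma~\ref{lem:key} could produce. By CH enumerate all pairs $(Y,f)$ with $Y\subseteq C$ and $f:Y\to\omega$ as $(Y_\eta,f_\eta)_{\eta<\omega_1}$. By recursion on $p<\omega_1$ we choose $I_p\in J_p$ with $I_p\subseteq C$. For finite $E$ write $I_E=C\cap\bigcap_{\zeta\in E}I_\zeta$. Let $\mathcal D_p$ be the family of all \emph{infinite} sets of one of the forms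
\[
I_E,\qquad Y_\eta\cap I_E\cap f_\eta^{-1}[O]\qquad(E\in[p]^{<\omega},\ \eta<p,\ O\in\mathcal O_\xi\text{ for some }\xi\le p).
\]
It is a countable subfamily of $[C]^\omega$. As $J_p$ is $\omega$-hitting on $C$, some member of $J_p$ has infinite intersection with every set in $\mathcal D_p$; let $I_p$ be its intersection with $C$.

All $I_E$ are infinite, by induction on $|E|$: we have $I_\emptyset=C$, and if $p=\max E$, then $I_{E\setminus\{p\}}\in\mathcal D_p$. Hence $G=\{U\subseteq C: I_E\subseteq^*U\text{ for some finite }E\}$ is a proper filter on $C$ that contains the cofinite subsets of $C$. Let $Q=\mathbb L_G$. By Lemma~\ref{lem:LG} and CH it is ccc of size at most $\aleph_1$, and the range $A$ of the generic real is infinite with $A\subseteq^*I_p\in J_p$, so that $A\in J_p$, for all $p$.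

\emph{Claim. Let $\eta<\xi<\omega_1$, $O\in\mathcal O_\xi$, and let $E\subseteq\xi$ and $F\subseteq\omega_1\setminus\xi$ be finite. If $Y_\eta\cap I_E\cap f_\eta^{-1}[O]$ is infinite, then so is $Y_\eta\cap I_{E\cup F}\cap f_\eta^{-1}[O]$.} We use induction on $|F|$. For $F\ne\emptyset$ let $p=\max F$ and $E'=E\cup(F\setminus\{p\})$. Then $E'\subseteq p$, $\eta<p$ and $\xi\le p$, and $Y_\eta\cap I_{E'}\cap f_\eta^{-1}[O]$ is infinite by the induction hypothesis. So it belongs to $\mathcal D_p$, and its intersection with $I_p$ is infinite.

Suppose that $\vec S$ is not club-splitting in some extension by $\mathbb L_G$. Take $Y,f,\Gamma,O_\xi,Z_\xi$ from Lemma~\ref{lem:key}, and let $(Y,f)=(Y_\eta,f_\eta)$. For $\xi\in\Gamma$ choose a finite $E_\xi$ with $I_{E_\xi}\subseteq^*Z_\xi$. By Lemma~\ref{lem:fodor} there are a finite $E$ and a stationary $\Gamma'\subseteq\Gamma$ with $E_\xi\cap\xi=E$ for $\xi\in\Gamma'$. Since $Y\in G^+$ and $I_E\in G$, the set $Y\cap I_E$ is positive, and $B^*=f[Y\cap I_E]$ is infinite by Lemma~\ref{lem:key}(1). As $\vec S$ is club-splitting in $M$, there is $\xi\in\Gamma'\setminus\mathrm{bad}(B^*)$ with $\xi>\eta$. Then $B^*\cap O_\xi$ is infinite, and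 so is $Y\cap I_E\cap f^{-1}[O_\xi]$, which $f$ maps onto it. The Claim with $F=E_\xi\setminus\xi$ shows that $Y\cap I_{E_\xi}\cap f^{-1}[O_\xi]$ is infinite. All but finitely many elements $n$ of this set lie in $Z_\xi$, and they satisfy $n\in Y\cap Z_\xi$ and $f(n)\in O_\xi$. This contradicts Lemma~\ref{lem:key}(2).
\end{proof}

\begin{remark}\label{rem:hyp}
Conditions (S1) and (S2) are used only in Case 1, and (S3) is not used; it is the condition that gets destroyed. CH is used in Case 2, to list the pairs $(Y,f)$ in type $\omega_1$ and to bound $|\mathbb L_G|$. What Case 2 needs from $\vec S$ is that each $\mathcal O_\xi$ is countable, so that $\mathcal D_p$ is countable. This cannot be dropped. In $V[c]$, with $V\models\mathrm{CH}$ and $c$ as in Lemma~\ref{lem:cohenspace}, the sets $U_{pq}=O_{pq}\cap\omega$ form a system by Lemmas~\ref{lem:criterion} and~\ref{lem:system}. Let $\mathcal O_p$ consist of the intersections of finitely many, at least one, of the sets $U_{pq}$, $q\ne p$. Then $\mathrm{bad}(B)=\{p:B\in J_p\}$ by \eqref{eq:Jp}, and this set is countable by Lemma~\ref{lem:cohenspace}. So $\vec{\mathcal O}$ is robust, and every ccc poset that adds an infinite $A\in\bigcap_pJ_p$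 destroys its robustness, since $\mathrm{bad}(A)=\omega_1$. By Lemma~\ref{lem:countable} this system falls under Case 2.
\end{remark}

\section{The iterations}\label{sec:iteration}

Let $\mathfrak b$ be the least size of a subset of $\omega^\omega$ that is not eventually dominated by a single function, and let $\mathrm{cov}(\mathcal M)$ be the least number of meager sets that cover $2^\omega$. Both are at most $\mathfrak c$. We use the theorem of Miller and Truss that $\mathrm{add}(\mathcal M)=\min\{\mathfrak b,\mathrm{cov}(\mathcal M)\}$. The next lemma collects what the two remaining proofs share.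

\begin{lemma}\label{lem:iteration}
Let $V\models\mathrm{CH}$, let $\delta\le\omega_2$, and let $(P_\alpha,\dot Q_\alpha)_{\alpha<\delta}$ be an FS iteration of ccc posets, each forced to have size at most $\aleph_1$.
\begin{enumerate}
\item[(a)] If $\delta<\omega_2$, then $V_\delta\models\mathrm{CH}$. If moreover $2^{\aleph_1}=\aleph_2$ in $V$, then $\aleph_2$ many $P_\delta$-names suffice to name all matrices $(U_{pq})_{p\ne q<\omega_1}$ of subsets of $\omega$ in $V_\delta$.
\item[(b)] If $\delta=\omega_2$, every such matrix in $V_{\omega_2}$, and every $\omega_1$-sequence of reals, lies in $V_\beta$ for some $\beta<\omega_2$, and $\mathfrak c\le\aleph_2$ in $V_{\omega_2}$.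
\item[(c)] If $\delta=\omega_2$ and $\dot Q_\alpha$ is $\mathbb L_{\mathrm{Fr}}$ for cofinally many $\alpha$, then $\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$ in $V_{\omega_2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Replacing each $\dot Q_\alpha$ by an isomorphic copy, we assume that its underlying set is forced to be a subset of $\omega_1$. Call $u\in P_\alpha$ \emph{determined} if $u(\beta)$ is the canonical name of an ordinal below $\omega_1$ for every $\beta$ in the support. Determined conditions are dense in $P_\alpha$, by induction on $\alpha$. If $\alpha=\beta+1$, extend $u\restriction\beta$ to a condition that decides $u(\beta)$ to be an ordinal $\gamma$, extend further to a determined condition of $P_\beta$, and append the canonical name of $\gamma$. If $\alpha$ is a limit, $u$ lies in $P_\beta$ for some $\beta<\alpha$. A determined condition is a finite partial function from $\alpha$ to $\omega_1$, so $P_\delta$ has a dense subset of size at most $\aleph_1$ when $\delta<\omega_2$. By (F2) there are at most $(\aleph_1^{\aleph_0})^{\aleph_0}=\aleph_1$ nice names for subsets of $\omega$, and at most $(\aleph_1^{\aleph_0})^{\aleph_1}=2^{\aleph_1}$ for subsets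 of $\omega_1\times\omega_1\times\omega$, the powers being computed in $V$. A matrix is coded by such a subset.

(b) A matrix or an $\omega_1$-sequence of reals is coded by a subset of a ground-model set of size $\aleph_1$. A nice name for it mentions at most $\aleph_1$ conditions of finite support, so all of them lie in some $P_\beta$, $\beta<\omega_2$. In particular each real of $V_{\omega_2}$ lies in one of $\aleph_2$ models, each of which has $\aleph_1$ reals by (a).

(c) Let $\aleph_1$ functions in $\omega^\omega$ and $\aleph_1$ meager sets be given in $V_{\omega_2}$. We may assume that each meager set is a countable union of sets of branches $[L]$ of nowhere dense trees $L\subseteq2^{<\omega}$, where nowhere dense means that every node of $2^{<\omega}$ has an extension outside $L$. By (b) the functions and the trees lie in some $V_\alpha$ with $Q_\alpha=\mathbb L_{\mathrm{Fr}}$. Let $x$ be the generic real over $V_\alpha$, and let $T$ be a condition with stem $t$.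

For $g\in\omega^\omega\cap V_\alpha$, the nodes $s\in T$ with $s(j)\ge g(j)$ for $|t|\le j<|s|$ form a condition below $T$, as the successor sets remain cofinite, and it forces $x(j)\ge g(j)$ for $j\ge|t|$. So $x$ eventually dominates the given functions, and $\mathfrak b\ge\aleph_2$.

Let $y(j)=x(j)\bmod2$, and let $L\in V_\alpha$ be a nowhere dense tree. Extend the binary sequence $t\bmod2$ to some $\sigma\notin L$. Cofinite sets contain numbers of both parities, so there is $s\in T$ with $s\supseteq t$ and $s\bmod2=\sigma$. Then $T_{[s]}$ forces $\sigma\subseteq y$, hence $y\notin[L]$. So $y$ avoids the given meager sets, and $\mathrm{cov}(\mathcal M)\ge\aleph_2$. With (b), $\mathfrak b=\mathrm{cov}(\mathcal M)=\mathfrak c=\aleph_2$, and the theorem of Miller and Truss finishes the proof.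
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $V\models\mathrm{CH}+2^{\aleph_1}=\aleph_2$. In $V$ enumerate $[\omega]^\omega=\{A_\eta:\eta<\omega_1\}$, and let $S_\xi$ split all $A_\eta$ with $\eta<\xi$, as in Example~\ref{ex:hitting}. The set of $\xi$ such that $S_\xi$ does not split $A_\eta$ is contained in $\eta+1$. So $\vec S$ is club-splitting in $V$.

\emph{Bookkeeping.} Fix a surjection $\pi:\omega_2\to\omega_2\times\omega_2$ such that $\pi(\alpha)=(\beta,\gamma)$ implies $\beta\le\alpha$: take a map that assumes each value cofinally often, and change its value at $\alpha$ to $(0,0)$ whenever the first coordinate exceeds $\alpha$. Every ordinal below $\omega_2$ has exactly one of the forms $2\cdot\alpha$ and $2\cdot\alpha+1$ (ordinal arithmetic), and $2\cdot\alpha\ge\alpha$.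

\emph{The iteration.} We define an FS iteration $(P_\alpha,\dot Q_\alpha)_{\alpha<\omega_2}$ of ccc posets of size at most $\aleph_1$ and show along the way that $\vec S$ is club-splitting in every $V_\alpha$, $\alpha\le\omega_2$. At limit $\alpha$ this is Lemma~\ref{lem:limit}. Suppose that $P_\beta$ is defined, $\beta<\omega_2$, and forces that $\vec S$ is club-splitting. By Lemma~\ref{lem:iteration}(a), CH holds in $V_\beta$, and we fix a list $(\dot X^\beta_\gamma)_{\gamma<\omega_2}$ of $P_\beta$-names for all matrices in $V_\beta$.

If $\beta$ is odd, let $\dot Q_\beta$ be $\mathbb L_{\mathrm{Fr}}$; it is ccc of size at most $\aleph_1$ by Lemma~\ref{lem:LG} and CH, and it preserves club-splitting by Corollary~\ref{cor:Fr}. If $\beta=2\cdot\alpha$ and $\pi(\alpha)=(\beta',\gamma)$, then $\beta'\le\alpha\le\beta$, so $\dot X^{\beta'}_\gamma$ is already listed and names a matrix in $V_\beta$. Let $\dot Q_\beta$ name the poset of Proposition~\ref{prop:destroy} if this matrix is a system in $V_\beta$, and $\omega^{<\omega}$ otherwise. Club-splitting is preserved by Proposition~\ref{prop:destroy} or Lemma~\ref{lem:countable}. Since $\pi$ is onto, every matrix that lies in some $V_{\beta'}$,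 $\beta'<\omega_2$, is treated at some even stage $\beta\ge\beta'$.

Work in $V_{\omega_2}$. Cardinals are preserved.

\emph{$\mathfrak s=\aleph_1$.} The sequence $\vec S$ is club-splitting, so every infinite set is split by some $S_\xi$, and $\mathfrak s\le\aleph_1$. Lemma~\ref{lem:lower} gives equality.

\emph{$\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$.} This is Lemma~\ref{lem:iteration}(c), applied to the odd stages.

\emph{$\mu_0=\aleph_2$.} By Lemma~\ref{lem:lower} and Theorem~\ref{thm:C}, $\aleph_1\le\mu_0\le\aleph_2$. Suppose that $\mu_0=\aleph_1$. By Lemma~\ref{lem:system} there is a system $(U_{pq})$. By Lemma~\ref{lem:iteration}(b) it lies in some $V_{\beta'}$ with $\beta'<\omega_2$, so it is treated at an even stage $\beta\ge\beta'$. By Lemma~\ref{lem:reflection} it is a system in $V_\beta$, so $V_{\beta+1}$ contains an infinite $A\in\bigcap_pJ_p$. By the second part of Lemma~\ref{lem:reflection} the matrix is not a system in $V_{\omega_2}$, a contradiction.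
\end{proof}

For the last theorem we drop the even stages. The forcing $\mathbb L_{\mathrm{Fr}}$ preserves \emph{all} robust sequences, among them those that describe $X_c$.

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
Let $V\models\mathrm{CH}$ and let $V_0=V[c]$ with $c$ as in Lemma~\ref{lem:cohenspace}. The poset is ccc of size $\aleph_1$, so $V_0\models\mathrm{CH}$ by (F2). Over $V_0$ take the FS iteration of $\mathbb L_{\mathrm{Fr}}$ of length $\omega_2$. By induction with Lemmas~\ref{lem:LG} and~\ref{lem:iteration}(a), every $V_\alpha$ with $\alpha<\omega_2$ satisfies CH and every iterand is ccc of size at most $\aleph_1$. So $\mathrm{add}(\mathcal M)=\mathfrak c=\aleph_2$ in $V_{\omega_2}$ by Lemma~\ref{lem:iteration}(c).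

For $p<\omega_1$ let $\mathcal N_p$ be the family of intersections of finitely many, at least one, sets $O_{ab}$ that contain $p$. This family is nonempty and the same in all $V_\alpha$, and it is a neighborhood base at $p$ for the space $X_c$ as defined in $V_\alpha$ from the same subbase. For each infinite $\delta<\omega_1$ fix a bijection $e_\delta:\omega\to\delta$ in $V_0$, and let $\mathcal O^\delta_p=\{e_\delta^{-1}[N]:N\in\mathcal N_p\}$. With respect to $\vec{\mathcal O}^\delta$, the set $\mathrm{bad}(B)$ consists of the points of $X_c$ that are not accumulation points of $e_\delta[B]$. In $V_0$ it is countable by Lemma~\ref{lem:cohenspace}, so $\vec{\mathcal O}^\delta$ is robust in $V_0$. By induction on $\alpha\le\omega_2$, using Corollary~\ref{cor:Fr} at successor stages and Lemma~\ref{lem:limit} at limit stages, $\vec{\mathcal O}^\delta$ is robust in every $V_\alpha$.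

In $V_{\omega_2}$ a countably infinite subset of $\omega_1$ is contained in some $\delta<\omega_1$, so it has the form $e_\delta[B]$, and the set of its accumulation points in $X_c$ contains a club. The space $X_c$ is Hausdorff, so by Lemma~\ref{lem:criterion} it is countably compact and not sequentially compact. Hence $\aleph_1\le\mathfrak s\le\mu_0\le\aleph_1$ in $V_{\omega_2}$.
\end{proof}

\begin{thebibliography}{1}

\bibitem{SCvsCC}
\emph{Sequential Compactness Vs.\ Countable Compactness},
\texttt{https://people.math.sc.edu/nyikos/B4.pdf}.

\end{thebibliography}
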